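
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}

\title{Half-Approximate Matchings for Two Objectives\\ with the Triangle Inequality}


\begin{abstract}
Let the edges of a complete graph carry two nonnegative values, a weight and a
length, each satisfying the triangle inequality. We prove that some matching
has at least half of the maximum weight and, simultaneously, at least half of
the maximum length. This proves a conjecture from \cite{bimatching}. The proof
divides the union of two reference matchings into pieces of at most six nodes,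
secures half of the length inside every piece, and recovers the weight by
averaging over two different divisions. We also determine all pairs
$(\sigma,\tau)$ such that a fraction $\sigma$ of the maximum weight and a
fraction $\tau$ of the maximum length can always be guaranteed together.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $V$ be a set of $n\ge 2$ nodes. Every edge $e$ of the complete graph on $V$
carries a \emph{weight} $w(e)\ge 0$ and a \emph{length} $\ell(e)\ge 0$. We write
$xy$ for the edge joining $x$ and $y$, and we assume that both functions satisfy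
the triangle inequality: for all distinct nodes $u,v,x$,
\[
 w(uv)\le w(ux)+w(xv),\qquad \ell(uv)\le \ell(ux)+\ell(xv).
\]
The value $0$ is allowed. Such a triple $(V,w,\ell)$ is called an
\emph{instance}. A \emph{matching} is a set of pairwise disjoint edges,
not necessarily covering all nodes. For a matching $M$ put
$w(M)=\sum_{e\in M}w(e)$ and $\ell(M)=\sum_{e\in M}\ell(e)$, and let
$\mathrm{opt}_w$ and $\mathrm{opt}_\ell$ be the maxima of $w(M)$ and of
$\ell(M)$ over all matchings. For $\rho\in(0,1]$, a matching $M$ is
\emph{$\rho$-approximate} if
\[
 w(M)\ge\rho\,\mathrm{opt}_w \quad\text{and}\quad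
 \ell(M)\ge\rho\,\mathrm{opt}_\ell .
\]
Which $\rho$ can be guaranteed in every instance?

Some condition linking the values of different edges is necessary, because a
matching that is good for one objective may be worthless for the other.
Even with the triangle inequality, it is not enough to recombine an optimal
matching for $w$ with an optimal matching for $\ell$. Take the corners
\[
 1=(0,0),\quad 2=(1,0),\quad 3=(0,1),\quad 4=(1,1)
\]
of the unit square, with $w$ the horizontal and $\ell$ the vertical distance. The
matching $A=\{12,34\}$ is $w$-optimal, $B=\{13,24\}$ is $\ell$-optimal, and every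
matching contained in $A\cup B$ is a subset of $A$ or of $B$, hence has $\ell=0$
or $w=0$. But the third perfect matching, the two diagonals $\{14,23\}$, is
optimal for both objectives. The triangle inequality makes such new edges
valuable, and the question is how far this goes.

It does not go beyond one half. On four nodes let $w(12)=w(34)=2$ and
$\ell(13)=\ell(24)=2$, and let all other values be $1$. Any function with
values in $\{1,2\}$ satisfies the triangle inequality. Here
$\mathrm{opt}_w=\mathrm{opt}_\ell=4$. A matching with $w(M)>2$ contains $12$ or
$34$, a matching with $\ell(M)>2$ contains $13$ or $24$, and each of the first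
two edges meets each of the last two. So no matching exceeds half of the optimum
in both coordinates.

The conjecture of \cite{bimatching} is that one half is always possible. It is
known that every instance admits a $1/3$-approximate matching, that every
instance on at most six nodes admits a $1/2$-approximate one, and that for
every $\varepsilon>0$ some instances admit no $(1/2+\varepsilon)$-approximate
matching; nothing below depends on these facts. We prove the conjecture, with
arbitrary reference matchings in place of optimal ones.

\begin{theorem}\label{thm:main}
Let $w,\ell\ge0$ satisfy the triangle inequality on the complete graph on $V$,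
and let $A,B$ be matchings. Then there is a matching $M$ with
\[
 w(M)\ge\tfrac12\,w(A)\quad\text{and}\quad \ell(M)\ge\tfrac12\,\ell(B).
\]
In particular, every instance admits a $1/2$-approximate matching.
\end{theorem}

The last sentence follows by taking $A$ to be $w$-optimal and $B$ to be
$\ell$-optimal. One may also ask for different fractions in the two coordinates.
Call $(\sigma,\tau)\in[0,1]^2$ \emph{attainable} if every instance, for every
$n\ge2$, has a matching $M$ with $w(M)\ge\sigma\,\mathrm{opt}_w$ and
$\ell(M)\ge\tau\,\mathrm{opt}_\ell$.

\begin{theorem}\label{thm:class}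
The pair $(\sigma,\tau)$ is attainable if and only if
$\max(\sigma,\tau)\le\frac12$ or $\min(\sigma,\tau)=0$.
\end{theorem}

Thus as soon as one coordinate asks for more than one half, no positive fraction
can be promised in the other.

\paragraph{Plan of the proof.}
Consider a component of $A\cup B$. In the main case it is a cycle in which edges
of $A$ and of $B$ alternate. We partition the $B$-edges of the cycle into small
groups and choose, on the nodes of each group, a few disjoint edges, which need
not belong to $A\cup B$. The two objectives are treated differently:
\begin{itemize}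
\item \emph{length is secured locally}: in every group the chosen edges have at
least half of the length of the $B$-edges of the group;
\item \emph{weight is secured globally}: each group retains the weight of
certain $A$-edges, and we compare two partitions that together
account for all of $w(A)$, so that one of them retains half.
\end{itemize}
Section~\ref{sec:small} treats groups of one or two $B$-edges, which suffice when
the cycle contains an even number of $B$-edges. Section~\ref{sec:six}
explains the difficulty for an odd number, and resolves it with groups
of three $B$-edges. Section~\ref{sec:proof} assembles the proof, and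
Section~\ref{sec:limits} shows what cannot be improved.

\section{Three candidates and two objections}\label{sec:small}

The simplest case already shows the mechanism. Let $n=3$ with nodes $p,q,r$, and
let $A=\{qr\}$, $B=\{pq\}$.

\begin{lemma}[Triangle]\label{lem:triangle}
Among the three edges on distinct nodes $p,q,r$ there is one, say $e$, with
$w(e)\ge\frac12w(qr)$ and $\ell(e)\ge\frac12\ell(pq)$.
\end{lemma}

\begin{proof}
Any two of the three edges have total weight at least $w(qr)$: if one of them is
$qr$, by nonnegativity, and otherwise by the triangle inequality. Hence at most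
one edge has weight below $\frac12w(qr)$. In the same way, at most one edge has
length below $\frac12\ell(pq)$. Of three edges, at least one remains.
\end{proof}

There are three candidates; each objective can object to at most one of them; so
one candidate survives. On four nodes the three candidates are the
three perfect matchings, and the triangle inequality enters in the following
form.

\begin{lemma}[Quadrilateral inequality]\label{lem:Q}
Let $d\ge0$ satisfy the triangle inequality on four distinct points $u,v,x,y$.
Let $N=\{uv,xy\}$, and let $N',N''$ be the other two perfect matchings of these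
points. Then
\[
 d(N')+d(N'')\ \ge\ 2\max\{d(uv),d(xy)\}\ \ge\ d(N).
\]
\end{lemma}

\begin{proof}
The left-hand side is $d(ux)+d(vy)+d(uy)+d(vx)$, the total over the $4$-cycle
$u\,x\,v\,y$. This cycle consists of two paths from $u$ to $v$, namely $u\,x\,v$
and $u\,y\,v$, each of total at least $d(uv)$. It also consists of
two paths from $x$ to $y$, namely $x\,u\,y$ and $x\,v\,y$, each of total at least
$d(xy)$. The second inequality of the lemma says that twice the maximum is at
least the sum.
\end{proof}

\begin{lemma}[Four points]\label{lem:four}
Let $p,q,p',q'$ be distinct. There is a perfect matching $F$ of these points with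
\[
 w(F)\ge w(qp')\quad\text{and}\quad
 \ell(F)\ge\tfrac12\bigl(\ell(pq)+\ell(p'q')\bigr).
\]
\end{lemma}

\begin{proof}
The candidates are $X=\{pq,p'q'\}$, $Y=\{qp',pq'\}$ and $Z=\{pp',qq'\}$.

\emph{Weight.} Clearly $w(Y)\ge w(qp')$. By Lemma~\ref{lem:Q} with $N=Y$ we have
$w(X)+w(Z)\ge2w(qp')$, so at most one of $X,Z$ has weight below $w(qp')$.

\emph{Length.} Clearly $\ell(X)\ge\frac12\ell(X)$. By Lemma~\ref{lem:Q} with $N=X$
we have $\ell(Y)+\ell(Z)\ge\ell(X)$, so at most one of $Y,Z$ has length below
$\frac12\ell(X)$.

Each condition rules out at most one candidate, so one of the three satisfies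
both.
\end{proof}

This settles the alternating $4$-cycle. Let $A$ and $B$ be two disjoint perfect
matchings of four points. Name the points so that $qp'$ is a heavier edge of $A$
and $B=\{pq,p'q'\}$; then Lemma~\ref{lem:four} gives $w(F)\ge
w(qp')\ge\frac12w(A)$ and $\ell(F)\ge\frac12\ell(B)$. Note that the lemma retains
the \emph{full} weight of one $A$-edge, whereas of the length it retains only
half. This surplus on the weight side is what longer cycles will use.

\medskip
If $n$ is odd, a component of $A\cup B$ may be a path with an end $r$ that is
covered by $A$ but not by $B$. Let $qr\in A$ be its last edge, preceded by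
$pq\in B$. The three points $p,q,r$ alone do not allow us to retain the full
weight $w(qr)$ together with half of $\ell(pq)$: if $w(qr)=2$, $w(pq)=w(pr)=1$
and $\ell(qr)=0$, $\ell(pq)=\ell(pr)=1$, only the edge $qr$ has enough weight,
and its length is $0$. With the help of one more $B$-edge $xy$ it becomes
possible.

\begin{lemma}[Five points]\label{lem:five}
Let $p,q,r,x,y$ be distinct. There is a set $F$ of two disjoint edges on these
points with
\[
 w(F)\ge w(qr)\quad\text{and}\quad
 \ell(F)\ge\tfrac12\bigl(\ell(pq)+\ell(xy)\bigr).
\]
\end{lemma}

\begin{proof}
The set $\{qr,xy\}$ has enough weight, and its length is at least $\ell(xy)$. If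
$\ell(xy)\ge\ell(pq)$, it has enough length as well. So assume
$\ell(pq)>\ell(xy)$, and consider the three candidates
\[
 \{qr,xy\},\qquad \{pq,rx\},\qquad \{pr,qx\}.
\]

\emph{Weight.} The first candidate qualifies. The other two are the perfect
matchings of $p,q,r,x$ other than $\{qr,px\}$, so by Lemma~\ref{lem:Q} their
weights sum to at least $2w(qr)$, and at most one of them has weight below
$w(qr)$.

\emph{Length.} The second candidate has length at least
$\ell(pq)\ge\frac12(\ell(pq)+\ell(xy))$. The first and the third together have
length at least
\[
 \ell(xy)+\ell(qr)+\ell(pr)\ \ge\ \ell(xy)+\ell(pq),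
\]
so at most one of them has length below $\frac12(\ell(pq)+\ell(xy))$.

Again one of three candidates survives both conditions.
\end{proof}

\section{The hexagon}\label{sec:six}

Consider a cycle with $k\ge2$ edges of $B$ and $k$ edges of $A$, alternating. If
$k$ is even, the $B$-edges can be grouped into consecutive pairs in two ways, a
pair being joined by the $A$-edge between its members. (For $k=2$ both ways give
the same pair, but with different joining $A$-edges.) Applying
Lemma~\ref{lem:four} to each pair, one way retains the weight of every
second $A$-edge and the other way that of the remaining $A$-edges, so one of them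
retains at least half of $w(A)$.

If $k$ is odd, pairs do not suffice: some $B$-edge is left over. If we keep it
as it is and pair up the others, we retain only $\frac{k-1}2$ of the $k$
$A$-edges. Averaging over the $k$ choices of the leftover edge gives
the fraction $\frac{k-1}{2k}$, which is only $\frac13$ for $k=3$.

Look more closely at the hexagon $1,2,\dots,6$ with
\[
 B=\{12,34,56\},\qquad A=\{23,45,61\}.
\]
Keep the edge $34$, and apply Lemma~\ref{lem:four} to $5,6,1,2$ with
$(p,q,p',q')=(5,6,1,2)$. The resulting matching $M_2$ satisfies
$\ell(M_2)\ge\frac12\ell(B)$ and
\[
 w(M_2)\ \ge\ w(34)+w(61).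
\]
In addition to $w(61)$ we have retained the weight of the $B$-edge $34$.
Hence, if we look for a second matching $M_1$ such that
$w(M_1)+w(M_2)\ge w(A)$, it need not retain all of $w(23)+w(45)$; it may lose
$w(34)$. This is exactly the tolerance that the triangle inequality offers when
an endpoint of $23$ or $45$ is moved along the edge $34$: for instance
$w(35)\ge w(45)-w(34)$.

\begin{lemma}[Six points]\label{lem:six}
Let $1,\dots,6$ be distinct points, and put
\[
 \theta=w(23)+w(45)-w(34),\qquad \Lambda=\ell(12)+\ell(34)+\ell(56).
\]
There is a perfect matching $F$ of the six points with $w(F)\ge\theta$ and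
$\ell(F)\ge\frac12\Lambda$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \px/\nm/\ea/\eb/\ec/\ed/\ee/\ef in {
 0/F_0/1/6/2/3/4/5,
 3.6/F_1/1/2/3/5/4/6,
 7.2/F_1^*/1/3/2/4/5/6,
 10.8/F_2/1/2/3/6/4/5,
 14.4/F_3/1/3/2/6/4/5}
{
 \begin{scope}[shift={(\px,0)}]
 \foreach \i in {1,...,6}
 {
  \node[circle,fill,inner sep=1.3pt] (v\i) at ({300-60*\i}:1) {};
  \node at ({300-60*\i}:1.35) {\scriptsize \i};
 }
 \draw[dashed] (v1)--(v2) (v3)--(v4) (v5)--(v6);
 \draw[very thick] (v\ea)--(v\eb) (v\ec)--(v\ed) (v\ee)--(v\ef);
 \node at (0,-2) {$\nm$};
 \end{scope}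
}
\end{tikzpicture}
\caption{The five candidate matchings of Lemma~\ref{lem:six} (thick) on the
points $1,\dots,6$ of a hexagon. The edges $12,34,56$, whose total length is
$\Lambda$, are dashed where they are not part of the candidate. Reflection in
the vertical axis, $i\mapsto7-i$, exchanges $F_1$ and $F_1^*$.}
\label{fig:six}
\end{figure}

\begin{proof}
Call a perfect matching $F$ \emph{heavy} if $w(F)\ge\theta$. We use the five
candidates of Figure~\ref{fig:six},
\begin{align*}
 F_0&=\{16,23,45\}, & F_1&=\{12,35,46\}, & F_1^*&=\{13,24,56\},\\
 F_2&=\{12,36,45\}, & F_3&=\{13,26,45\}.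
\end{align*}
Their roles are as follows. The matching $F_0$ is safe for the weight, since it
contains $23$ and $45$, but its length may vanish. The pair $F_1,F_2$ is safe for
the length: both keep $12$, and between them they use the two perfect matchings
of $3,4,5,6$ other than $\{34,56\}$. Since $F_1$ or $F_2$ may fail to be heavy,
each has a substitute, $F_1^*$ and $F_3$ respectively.

\emph{Weight.} We claim:
\begin{enumerate}
\item[(i)] $F_0$ is heavy;
\item[(ii)] $F_1$ or $F_1^*$ is heavy;
\item[(iii)] $F_2$ or $F_3$ is heavy.
\end{enumerate}
Claim (i) follows from $w(F_0)\ge w(23)+w(45)\ge\theta$. For (ii),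
\[
 w(F_1)+w(F_1^*)=\bigl[w(12)+w(13)\bigr]+\bigl[w(46)+w(56)\bigr]+w(35)+w(24).
\]
The brackets are at least $w(23)$ and $w(45)$. Moreover
$w(35)\ge w(45)-w(34)$ and $w(24)\ge w(23)-w(34)$. The sum is therefore at least
$2w(23)+2w(45)-2w(34)=2\theta$, and one of the two matchings is heavy. For (iii),
\[
 w(F_2)+w(F_3)=2w(45)+\bigl[w(12)+w(13)\bigr]+\bigl[w(36)+w(26)\bigr]
 \ \ge\ 2w(45)+2w(23)\ \ge\ 2\theta ,
\]
since both brackets are at least $w(23)$. Only (ii) used up the loss $w(34)$.

\emph{Length.} The reflection $i\mapsto7-i$ preserves $\theta$ and $\Lambda$ and
exchanges $F_1$ and $F_1^*$. By (ii), we may therefore assume, after relabeling,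
that $F_1$ is heavy. Claims (i) and (iii) hold in any labeling, so $F_0$ is heavy
and so is $F_2$ or $F_3$.

\emph{Case 1: $F_2$ is heavy.} By Lemma~\ref{lem:Q} on the points $3,4,5,6$ with
$N=\{34,56\}$,
\begin{align*}
 \ell(F_1)+\ell(F_2)&=2\ell(12)+\bigl[\ell(35)+\ell(46)\bigr]
 +\bigl[\ell(36)+\ell(45)\bigr]\\
 &\ge 2\ell(12)+\ell(34)+\ell(56)\ \ge\ \Lambda .
\end{align*}
So $F_1$ or $F_2$ has length at least $\frac12\Lambda$.

\emph{Case 2: $F_3$ is heavy.} Now the heavy matchings at our disposal are $F_0$,
$F_1$ and $F_3$. Since $F_1$ is the only one that contains $12$, we count it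
twice. We obtain
\[
 \ell(F_0)+2\ell(F_1)+\ell(F_3)
 =2\ell(12)+2\bigl[\ell(35)+\ell(45)+\ell(46)\bigr]
 +\ell(13)+\ell(16)+\ell(23)+\ell(26).
\]
The edges other than $12$ on the right, with their multiplicities, decompose into
two paths from $3$ to $4$ and two paths from $5$ to $6$:
\begin{align*}
 \ell(34)&\le\ell(35)+\ell(54), &
 \ell(34)&\le\ell(31)+\ell(16)+\ell(64),\\
 \ell(56)&\le\ell(54)+\ell(46), &
 \ell(56)&\le\ell(53)+\ell(32)+\ell(26).
\end{align*}
Indeed, the four right-hand sides use each of $35,45,46$ twice and each of
$13,16,23,26$ once. Adding these inequalities,
\[
 \ell(F_0)+2\ell(F_1)+\ell(F_3)\ \ge\ 2\ell(12)+2\ell(34)+2\ell(56)=2\Lambda .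
\]
The left-hand side is four times a weighted average of the lengths of
$F_0,F_1,F_3$, so one of these three heavy matchings has length at least
$\frac12\Lambda$.
\end{proof}

With $M_1$ the matching provided by Lemma~\ref{lem:six}, the hexagon is settled:
$\ell(M_1)$ and $\ell(M_2)$ are both at least $\frac12\ell(B)$, and
\[
 w(M_1)+w(M_2)\ \ge\ \bigl(w(23)+w(45)-w(34)\bigr)+\bigl(w(34)+w(61)\bigr)=w(A).
\]
In the general odd case the same cancellation takes place once along the cycle,
and pairs do the rest.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\paragraph{Reduction to components.}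
Since all values are nonnegative, adding edges to $A$ and $B$ only strengthens the
claim. In a complete graph every matching extends to one with
$\lfloor n/2\rfloor$ edges. So assume $|A|=|B|=\lfloor n/2\rfloor$: each of $A,B$
misses no node if $n$ is even and exactly one node if $n$ is odd. In $A\cup B$
each node lies on at most one edge of $A$ and at most one edge of $B$. Therefore
every component $C$ is of one of the following kinds:
\begin{itemize}
\item an edge belonging to both $A$ and $B$;
\item an alternating cycle on $2k$ nodes, $k\ge2$;
\item an isolated node, missed by both $A$ and $B$;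
\item an alternating path, one end missed by $A$ only and the other end missed by
$B$ only.
\end{itemize}
Indeed, if $C$ is a path with at least one edge and is not a common edge, each of
its two ends is missed by exactly one of $A,B$. Since each of $A,B$ misses at most
one node, one end is missed by $A$ and the other by $B$. The last two kinds occur
only for $n$ odd, and there is then exactly one such component: an isolated node
if $A$ and $B$ miss the same node, and a path otherwise. At the end missed by $A$
the path starts with an edge of $B$, and at the end missed by $B$ it ends with an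
edge of $A$. So it has $k\ge1$ edges of each kind and $2k+1$ nodes.

Let $A_C,B_C$ be the edges of $A,B$ in $C$. It suffices to find, for each $C$, a
matching $M_C$ on the nodes of $C$ with
\begin{equation}\label{eq:goal}
 w(M_C)\ge\tfrac12w(A_C)\quad\text{and}\quad \ell(M_C)\ge\tfrac12\ell(B_C),
\end{equation}
since the union of the $M_C$ is then the required matching. If $C$ is a common
edge, take $M_C$ to be that edge; if $C$ is an isolated node, take
$M_C=\emptyset$. If $C$ is a path with $k=1$, apply Lemma~\ref{lem:triangle}. From
now on $C$ is a cycle or a path with $k\ge2$.

\paragraph{Blocks.}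
Number the nodes of $C$ along the cycle or path as $p_1,q_1,\dots,p_k,q_k$,
followed by one further node $r$ in the case of a path, where the path starts at
the end missed by $A$. The $B$-edges are $b_i=p_iq_i$ for $1\le i\le k$. The
$A$-edges are
\[
 a_i=q_ip_{i+1}\quad(1\le i<k),\qquad
 a_k=\begin{cases} q_kp_1 & \text{for a cycle},\\ q_kr & \text{for a path.}\end{cases}
\]
We shall use four kinds of blocks. Each comes with a set of disjoint edges on its
nodes:
\begin{itemize}
\item the \emph{single block} $b_i$, with the edge $b_i$ itself; its weight is
$w(b_i)$;
\item for $1\le i<k$, the \emph{pair block} $[i]$ on the nodes of $b_i,b_{i+1}$,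
with the edges from Lemma~\ref{lem:four} for
$(p,q,p',q')=(p_i,q_i,p_{i+1},q_{i+1})$; their weight is at least $w(a_i)$;
\item the \emph{closing block} $[k]$, which contains $b_k$ and $b_1$. For a cycle,
use Lemma~\ref{lem:four} with $(p,q,p',q')=(p_k,q_k,p_1,q_1)$. For a path, the
block also contains $r$; use Lemma~\ref{lem:five} with
$(p,q,r,x,y)=(p_k,q_k,r,p_1,q_1)$. In both cases the weight is at least $w(a_k)$;
\item for $k\ge3$, the \emph{triple block} $T$ on the nodes of $b_1,b_2,b_3$, with
the edges from Lemma~\ref{lem:six} for
$(1,\dots,6)=(p_1,q_1,p_2,q_2,p_3,q_3)$; their weight is at least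
$w(a_1)+w(a_2)-w(b_2)$.
\end{itemize}
In each block, the chosen edges have at least half of the total length of the
$B$-edges of the block. Hence, if node-disjoint blocks contain each of
$b_1,\dots,b_k$ exactly once, then the union $M$ of their chosen edges is a
matching with $\ell(M)\ge\frac12\ell(B_C)$. (A path's node $r$ stays uncovered if
$[k]$ is not used.) We now give two such families, with unions $M_1$ and $M_2$,
and verify that
\begin{equation}\label{eq:sum}
 w(M_1)+w(M_2)\ \ge\ w(a_1)+\dots+w(a_k)=w(A_C).
\end{equation}
Then $M_1$ or $M_2$ satisfies \eqref{eq:goal}, and the theorem is proved.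

\paragraph{$k$ even.}
Let $M_1$ come from the blocks $[1],[3],\dots,[k-1]$, and $M_2$ from
$[2],[4],\dots,[k]$. The first family groups the $B$-edges as
$b_1b_2,\ b_3b_4,\dots,\ b_{k-1}b_k$, the second as
$b_2b_3,\ b_4b_5,\dots,\ b_kb_1$; for $k=2$ the families are just $[1]$ and
$[2]$. So each $B$-edge occurs once in each family, and
\[
 w(M_1)\ge w(a_1)+w(a_3)+\dots+w(a_{k-1}),\qquad
 w(M_2)\ge w(a_2)+w(a_4)+\dots+w(a_k).
\]
This gives \eqref{eq:sum}.

\paragraph{$k\ge3$ odd.}
Let $M_1$ come from $T$ and $[4],[6],\dots,[k-1]$, and let $M_2$ come from the
single block $b_2$ and $[3],[5],\dots,[k]$. For $k=3$ the first family is just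
$T$, and the second consists of $b_2$ and $[3]$. The groups are
\[
 b_1b_2b_3,\ b_4b_5,\ \dots,\ b_{k-1}b_k
 \qquad\text{and}\qquad
 b_2,\ b_3b_4,\ b_5b_6,\ \dots,\ b_kb_1 .
\]
Again each $B$-edge occurs once in each family, and
\begin{align*}
 w(M_1)&\ge w(a_1)+w(a_2)-w(b_2)+w(a_4)+w(a_6)+\dots+w(a_{k-1}),\\
 w(M_2)&\ge w(b_2)+w(a_3)+w(a_5)+\dots+w(a_k).
\end{align*}
The terms $w(b_2)$ cancel, and \eqref{eq:sum} follows. \qed

\begin{corollary}\label{cor:alg}
A $1/2$-approximate matching can be found in polynomial time.
\end{corollary}

\begin{proof}
Compute a $w$-optimal matching $A$ and an $\ell$-optimal matching $B$ by Edmonds'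
algorithm. Given these, the rest of the proof takes linear time. Extend
$A$ and $B$ to $\lfloor n/2\rfloor$ edges and find the components of $A\cup B$.
Common edges, isolated nodes and a path with $k=1$ are treated directly. In every
other component form the two families of blocks. Every block has at most six
nodes, so edges with the required weight and length, which exist by the lemmas,
are found by a search of constant size. In each of these components take the
heavier of $M_1$ and $M_2$.
\end{proof}

\section{What cannot be improved}\label{sec:limits}

Given a partition $V=S\cup S'$, the \emph{cut pseudometric} of $S\,|\,S'$ has value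
$1$ on the edges between $S$ and $S'$ and $0$ on all others. It satisfies the
triangle inequality, since a path between two nodes on different sides crosses
the cut.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\max(\sigma,\tau)\le\frac12$, use Theorem~\ref{thm:main}. If $\tau=0$ or
$\sigma=0$, use a $w$-optimal or an $\ell$-optimal matching, respectively.

Conversely, suppose that $\max(\sigma,\tau)>\frac12$ and $\min(\sigma,\tau)>0$.
Exchanging the roles of $w$ and $\ell$ if necessary, we may assume $\sigma>\frac12$ and
$\tau>0$. On the nodes $1,2,3,4$ let $w(12)=w(34)=2$, let all other weights be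
$1$, and let $\ell$ be the cut pseudometric of $\{1,2\}\,|\,\{3,4\}$. Both
functions satisfy the triangle inequality, $\mathrm{opt}_w=4$ and
$\mathrm{opt}_\ell=2$. A matching that contains an edge other than $12$ and $34$
contains neither $12$ nor $34$. It thus consists of at most two edges of weight
$1$, and its weight is at most $2<\sigma\,\mathrm{opt}_w$. Every other matching is
contained in $\{12,34\}$ and has length $0<\tau\,\mathrm{opt}_\ell$. So
$(\sigma,\tau)$ is not attainable.
\end{proof}

\begin{proposition}\label{prop:small}
For each of $n=3,4,5$, the largest $\rho$ such that every instance on $n$ nodes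
admits a $\rho$-approximate matching is $\frac12$.
\end{proposition}

\begin{proof}
One half is possible by Theorem~\ref{thm:main}. For the converse, take nodes
$1,\dots,5$ with $w(12)=w(34)=2$ and $\ell(13)=\ell(24)=2$ and all other values
$1$. For $n=4$, the restriction to $1,\dots,4$ is the instance of
Section~\ref{sec:intro}. For $n=5$ the same argument applies, since matchings
still have at most two edges and $\mathrm{opt}_w=\mathrm{opt}_\ell=4$. For $n=3$, use
the nodes $1,2,3$: both optima are $2$, a matching has at most one edge, and no
edge has both values above $1$.
\end{proof}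

For $n=2$ the only edge is optimal for both objectives, so the constant is $1$.
For large $n$ we have the following bound; we do not claim the exact constant
for any fixed $n\ge6$.

\begin{proposition}\label{prop:large}
For $n=4N$, no $\rho>\frac23$ can be guaranteed.
\end{proposition}

\begin{proof}
Take four classes $1,2,3,4$ of $N$ nodes each. Edges inside a class have both
values $0$, and an edge between classes $i$ and $j$ has the values
\[
\begin{array}{c|ccc}
 & 12,\,34 & 13,\,24 & 14,\,23\\ \hline
 w & 3 & 1 & 2\\
 \ell & 1 & 3 & 2
\end{array}
\]
Both functions are Manhattan distances between corners of a rectangle with sides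
$1$ and $2$: the weight if the classes $1,3,4,2$ are placed at
$(0,0),(1,0),(0,2),(1,2)$ in this order, and the length if the classes $1,2,4,3$
are placed at these points in this order. So both satisfy
the triangle inequality. A matching has at most $2N$ edges, each of weight at most
$3$. Matching class $1$ perfectly to class $2$ and class $3$ perfectly to
class $4$ gives weight $6N$, so $\mathrm{opt}_w=6N$. In the same way
$\mathrm{opt}_\ell=6N$. But
$w(e)+\ell(e)\le4$ for every edge $e$, so $w(M)+\ell(M)\le8N$ for every matching
$M$, and $\min\{w(M),\ell(M)\}\le4N=\frac23\cdot6N$.
\end{proof}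

Finally, the triangle inequality is needed for both functions: if it is required
of only one of them, no positive guarantee remains.

\begin{proposition}\label{prop:needed}
There are functions $w,\ell\ge0$ on the edges of the complete graph on four nodes
such that $w$ satisfies the triangle inequality, $\ell$ does not,
$\mathrm{opt}_w$ and $\mathrm{opt}_\ell$ are positive, and
every matching $M$ has $w(M)=0$ or $\ell(M)=0$.
\end{proposition}

\begin{proof}
Let $w$ be the cut pseudometric of $\{1,2\}\,|\,\{3,4\}$, and let $\ell(12)=1$ with
all other lengths $0$. Then $\ell(12)>\ell(13)+\ell(32)$, $\mathrm{opt}_w=2$ and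
$\mathrm{opt}_\ell=1$. A matching of positive length contains $12$, so its only
other possible edge is $34$, and its weight is $0$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{bimatching}
\emph{Bi-Objective Matchings With The Triangle Inequality},
\url{http://www.lamsade.dauphine.fr/~monnot/index_fichiers/rev/TCS_bimatching.pdf}.
\end{thebibliography}

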